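\title{Sums and products of commuting decomposable operators need not be decomposable}

\begin{abstract}
We construct two commuting decomposable contractions $A,B$ on a separable Hilbert space such that neither $A+B$ nor $AB$ is decomposable. More precisely, for $F$ holomorphic near the closed bidisc, $F(A,B)$ is decomposable if and only if $F$ depends on only one of its two variables. The space is a quotient of a sum of weighted $L^2$ spaces by the range of a $\bar\partial$ operator. The weights are squared moduli of holomorphic functions along the coordinate slices and behave like Gaussians along the level sets of $F$.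
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a complex Banach space, let $\mathcal{L}(X)$ be the algebra of bounded linear operators on $X$, and let $\sigma(T)$ denote the spectrum of $T\in\mathcal{L}(X)$. The operator on the zero space has empty spectrum.

\begin{definition}\label{def:dec}
An operator $T\in\mathcal{L}(X)$ is \emph{decomposable} if for every open cover $\{U,V\}$ of $\mathbb{C}$ there are closed $T$-invariant subspaces $Y,Z\subset X$ with
\[
X=Y+Z,\qquad \sigma(T|_Y)\subset U,\qquad \sigma(T|_Z)\subset V .
\]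
\end{definition}

When $\sigma(T)$ is the union of two disjoint compact sets, the Riesz projections split $X$ into a direct sum of invariant subspaces that carry the two parts of the spectrum. Decomposability asks for such a splitting wherever one chooses to cut the spectrum, connected or not. The price is that $U$ and $V$ overlap along the cut and that the sum $Y+Z$ need not be direct.

The following question is posed as an open problem in \cite{GEE}: \emph{is the sum or the product of two commuting decomposable operators again decomposable?} We read it as two questions.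
\begin{itemize}
\item[(a)] Is $S+T$ decomposable for every infinite-dimensional complex Banach space $X$ and all decomposable $S,T\in\mathcal{L}(X)$ with $ST=TS$?
\item[(b)] Is $ST$ decomposable under the same hypotheses?
\end{itemize}

The simplest cases suggest that the answer is yes.

\emph{Finite dimension.} Every operator is decomposable: let $Y$ be the sum of the generalized eigenspaces with eigenvalue in $U$, and let $Z$ be the sum of the others.

\emph{Multiplication operators.} We use here and later that
\begin{equation}\label{eq:shrink}
\text{there are closed sets } E_1\subset U,\ E_2\subset V \text{ with } E_1\cup E_2=\mathbb{C}.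
\end{equation}
(Separate the disjoint closed sets $\mathbb{C}\setminus U$ and $\mathbb{C}\setminus V$ by disjoint open sets and take complements.) Let $\varphi$ be a bounded measurable function acting by multiplication on $L^2(\mu)$, and let $Y_j$ consist of the functions that vanish almost everywhere outside $\varphi^{-1}(E_j)$. Then $L^2(\mu)=Y_1+Y_2$, and for $w\notin E_j$ division by $\varphi-w$ is bounded on $Y_j$, so the spectrum on $Y_j$ lies in $E_j$. Thus multiplication operators are decomposable, and their sums and products are again multiplication operators.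

\emph{Functions of one operator.} If $C$ is a decomposable contraction and $\varphi,\psi$ are holomorphic near the closed unit disc, then $\varphi(C)$, $\psi(C)$, their sum $(\varphi+\psi)(C)$ and their product $(\varphi\psi)(C)$ are all decomposable (Lemma~\ref{lem:onevar}).

For a general commuting pair one would try to cut $X$ first along the spectrum of $S$ and then to cut each piece along the spectrum of $T$. The second step needs $T$ to be decomposable on the pieces, while the definition makes $T$ decomposable only on $X$. This gap cannot be closed: both answers are no, already for Hilbert space contractions. Let $D=\{z\in\mathbb{C}:|z|<1\}$ and $\Omega=D\times D\subset\mathbb{C}^2$, and write $\partial_k=\partial/\partial z_k$.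

\begin{theorem}\label{thm:main}
There are a separable infinite-dimensional Hilbert space $X$ and commuting contractions $A,B\in\mathcal{L}(X)$, both decomposable, such that for every function $F(z_1,z_2)=\sum F_{jk}z_1^jz_2^k$ holomorphic in a neighborhood of $\overline\Omega$, the operator $F(A,B):=\sum F_{jk}A^jB^k$ is decomposable if and only if $\partial_1F\equiv0$ or $\partial_2F\equiv0$ on $\Omega$, that is, if and only if $F$ depends on one variable only.
\end{theorem}

The functions $F=z_1+z_2$ and $F=z_1z_2$ depend on both variables. Hence neither $A+B$ nor $AB$ is decomposable, and the answers to (a) and (b) are both no.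

\begin{corollary}\label{cor:spaces}
If $X_0$ is a complex Banach space with a complemented subspace isomorphic to $\ell^2$, then the statements in \textup{(a)} and \textup{(b)} fail on $X_0$.
\end{corollary}

The proof rests on one inequality for the operator $\bar\partial$ on a disc, which holds uniformly for one family of weights and degenerates for another (Section~\ref{sec:disc}). Section~\ref{sec:construction} builds $X$, $A$ and $B$ from weights in two variables, and Section~\ref{sec:dec} turns the uniform inequality into decomposability of $A$ and $B$. Section~\ref{sec:beta} recalls a necessary condition for decomposability, Bishop's property $(\beta)$, and Section~\ref{sec:fail} turns the degenerating inequality into a failure of $(\beta)$, first for $A+B$ and then for general $F$. Section~\ref{sec:end} collects the proofs.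

\section{An inequality on the disc, with two kinds of weights}\label{sec:disc}

For $z=x+iy$ let $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$, and let $dA$ be area measure. The operators $\partial$ and $\bar\partial$ commute and obey the product rule; $\bar\partial\bar z=1$; $\bar\partial\bar u=\overline{\partial u}$; a smooth function $g$ is holomorphic exactly when $\bar\partial g=0$; and $\int\partial v\,dA=\int\bar\partial v\,dA=0$ for $v\in C_c^\infty(\mathbb{C})$, which allows integration by parts.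

\begin{lemma}\label{lem:disc}
Let $g$ be holomorphic on $D$ and let $u\in C_c^\infty(D)$. Then
\[
\int_D|u|^2\,|e^{g}|^2\,dA\le4\int_D|\bar\partial u|^2\,|e^{g}|^2\,dA .
\]
\end{lemma}

\begin{proof}
Let first $g=0$, and write $\|\cdot\|$ for the norm of $L^2(D,dA)$. Integrating by parts and using $|z|<1$,
\[
\|u\|^2=\int u\bar u\,\bar\partial\bar z\,dA=-\int\bar z\,\big(\bar u\,\bar\partial u+u\,\overline{\partial u}\big)\,dA\le\|u\|\big(\|\bar\partial u\|+\|\partial u\|\big).
\]
Two more integrations by parts give
\[
\|\partial u\|^2=\int\partial u\,\bar\partial\bar u\,dA=-\int\bar u\,\partial\bar\partial u\,dA=\int\bar\partial u\,\partial\bar u\,dA=\|\bar\partial u\|^2 .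
\]
Hence $\|u\|\le2\|\bar\partial u\|$. For general $g$ apply this to $e^gu\in C_c^\infty(D)$, for which $\bar\partial(e^gu)=e^g\bar\partial u$.
\end{proof}

The constant does not depend on $g$. In particular it is the same for all the weights $|e^{ng}|^2$, $n\ge1$. Gaussian weights behave differently.

\begin{example}\label{ex:gauss}
Suppose that $\int_D|u|^2e^{-2n|t|^2}dA(t)\le C_n\int_D|\bar\partial u|^2e^{-2n|t|^2}dA(t)$ for all $u\in C_c^\infty(D)$. Take $u=\chi$ with $\chi=1$ on $|t|\le\frac12$. The disc $|t|\le\frac14$ alone contributes at least $\frac{\pi}{16}e^{-n/8}$ to the left side. Since $\bar\partial\chi$ vanishes on $|t|<\frac12$, the integral on the right is at most $\pi\sup|\bar\partial\chi|^2\,e^{-n/2}$. So $C_n\ge c\,e^{3n/8}$ with $c>0$ independent of $n$. The weight concentrates where $\chi$ is holomorphic, and it makes the cutoff exponentially cheap.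
\end{example}

We need one weight in two variables that is of the first kind along some complex lines and of the second kind along others. Let $|\omega|=1$ and restrict $\operatorname{Re}(\omega z_1\bar z_2)$ to the line $z=p+t\xi$, $t\in\mathbb{C}$. Expanding $(p_1+t\xi_1)(\bar p_2+\bar t\bar\xi_2)$ and using $\operatorname{Re}\zeta=\operatorname{Re}\bar\zeta$, we find
\begin{equation}\label{eq:line}
\operatorname{Re}(\omega z_1\bar z_2)=\operatorname{Re}(\omega\xi_1\bar\xi_2)\,|t|^2+\operatorname{Re}g(t),\qquad g(t)=(\omega\xi_1\bar p_2+\bar\omega\bar p_1\xi_2)\,t+\omega p_1\bar p_2 .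
\end{equation}
So on this line $e^{2n\operatorname{Re}(\omega z_1\bar z_2)}$ equals $|e^{ng(t)}|^2$ times $e^{2n\operatorname{Re}(\omega\xi_1\bar\xi_2)|t|^2}$. In the coordinate directions $\xi=(1,0)$ and $\xi=(0,1)$ the second factor is $1$, and Lemma~\ref{lem:disc} applies uniformly in $n$. In the direction $\xi=(1,-q)$ the second factor is $e^{-2n\operatorname{Re}(\omega\bar q)|t|^2}$, a Gaussian as soon as $\operatorname{Re}(\omega\bar q)>0$. For $\omega=q=1$ these lines are the level sets of $z_1+z_2$, and the Gaussian is that of Example~\ref{ex:gauss}. To have a Gaussian available in every direction other than the two coordinate directions, we let $\omega$ run through the cube roots of unity: for $q\ne0$ one of the three numbers $\omega\bar q$ has argument in $[-\pi/3,\pi/3]$, and then $\operatorname{Re}(\omega\bar q)\ge|q|/2>0$.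

\section{The operators $A$ and $B$}\label{sec:construction}

On an $L^2$ space over $\Omega$ every bounded function of $z_1,z_2$ is decomposable, because one can cut with indicator functions. We pass to a quotient by a subspace that is invariant under holomorphic multipliers but not under cutoffs, namely the range of $\bar\partial$. Whether one can still cut is then a question about estimates for $\bar\partial$, and the weights decide which estimates hold.

Let $I=\{(n,\omega): n\in\{1,2,\dots\},\ \omega^3=1\}$, let $dV$ be Lebesgue measure on $\Omega$, and let $\bar\partial_k=\partial/\partial\bar z_k$. For $i=(n,\omega)\in I$ put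
\[
\rho_i(z)=\exp\big(2n\operatorname{Re}(\omega z_1\bar z_2)\big),\qquad L_i=L^2(\Omega,\rho_i\,dV),
\]
and let $H_i$ be the completion of $C_c^\infty(\Omega)$ in the norm
\[
\|f\|_{H_i}^2=\int_\Omega\big(|f|^2+|\bar\partial_1f|^2+|\bar\partial_2f|^2\big)\rho_i\,dV .
\]
Since $e^{-2n}\le\rho_i\le e^{2n}$ on $\Omega$, convergence in $L_i$ is the same as convergence in $L^2(\Omega,dV)$. If $f_j\in C_c^\infty(\Omega)$, $f_j\to f$ and $\bar\partial_kf_j\to g_k$ in $L_i$, then $g_k=\bar\partial_kf$ in the sense of distributions. So an element of $H_i$ is determined by the function $f\in L_i$, and we regard $H_i$ as a space of functions with $\bar\partial_kf\in L_i$. Form the Hilbert sums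
\[
L=\bigoplus_{i\in I}L_i,\qquad H=\bigoplus_{i\in I}H_i\subset L,\qquad G=L\oplus L,
\]
let $\bar\partial_k$ act on $H$ componentwise, and define
\[
J:H\to G,\qquad Jf=(\bar\partial_1f,\bar\partial_2f).
\]
Norms without subscript are those of $L$, $G$ or, later, $X$. Thus $\|f\|_H^2=\|f\|^2+\|Jf\|^2$.

A bounded Borel function $b$ on $\Omega$ acts on $L$ and on $G$ by multiplying every component, with norm at most $\sup|b|$. Let $s$ be smooth near $\overline\Omega$. For $f\in C_c^\infty(\Omega)$ we have $sf\in C_c^\infty(\Omega)$ and, pointwise,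
\[
|sf|^2+\sum_k|\bar\partial_k(sf)|^2\le\Big(|s|^2+2\sum_k|\bar\partial_ks|^2\Big)|f|^2+2|s|^2\sum_k|\bar\partial_kf|^2 .
\]
A pointwise bound survives multiplication by any weight, so $s$ acts on each $H_i$ with a bound independent of $i$, hence boundedly on $H$, and by density
\begin{equation}\label{eq:leibniz}
J(sf)=s\,Jf+f\,\bar\partial s,\qquad f\,\bar\partial s:=(f\,\bar\partial_1s,\ f\,\bar\partial_2s)\qquad(f\in H).
\end{equation}

For a set $E$ let $\mathbf{1}_E$ be its indicator function. The next lemma is Lemma~\ref{lem:disc} integrated over a family of coordinate slices.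

\begin{lemma}\label{lem:slice}
For every Borel set $E\subset\mathbb{C}$ and every $f\in H$,
\[
\|\mathbf{1}_E(z_1)f\|\le2\,\|\mathbf{1}_E(z_1)\,\bar\partial_2f\|,\qquad\|\mathbf{1}_E(z_2)f\|\le2\,\|\mathbf{1}_E(z_2)\,\bar\partial_1f\| .
\]
\end{lemma}

\begin{proof}
Fix $i=(n,\omega)$ and $f\in C_c^\infty(\Omega)$. Since $\operatorname{Re}(\omega z_1\bar z_2)=\operatorname{Re}(\bar\omega\bar z_1z_2)$, we have $\rho_i=|e^{n\bar\omega\bar z_1z_2}|^2$, and for fixed $z_1$ the exponent is holomorphic in $z_2$. Lemma~\ref{lem:disc} gives $\int|f|^2\rho_i\,dA(z_2)\le4\int|\bar\partial_2f|^2\rho_i\,dA(z_2)$ for each $z_1\in D$. Integrate over $z_1\in E\cap D$. For the second inequality write $\rho_i=|e^{n\omega\bar z_2z_1}|^2$, fix $z_2$, apply Lemma~\ref{lem:disc} in $z_1$, and integrate over $z_2\in E\cap D$. All four norms are continuous on $H_i$, so the inequalities extend to $H_i$, and summing the squares over $i$ gives them on $H$.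
\end{proof}

With $E=\mathbb{C}$ we obtain
\begin{equation}\label{eq:below}
\|f\|\le2\|Jf\|,\qquad\|f\|_H^2\le5\|Jf\|^2\qquad(f\in H).
\end{equation}
So $J$ is bounded below, its range $R=JH$ is closed in $G$, and $J^{-1}:R\to H$ is bounded. Define
\[
X=G/R,\qquad\pi:G\to X\ \text{ the quotient map},\qquad\|\pi g\|=\inf_{h\in H}\|g+Jh\| .
\]
The map $\pi$ restricts to an isometry of $R^\perp$ onto $X$, so $X$ is a Hilbert space, and it is separable because $G$ is. By \eqref{eq:leibniz}, $J(z_kf)=z_kJf$, so $R$ is invariant under the commuting contractions $g\mapsto z_kg$ of $G$. They induce commuting contractions on $X$: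
\[
A\,\pi g=\pi(z_1g),\qquad B\,\pi g=\pi(z_2g).
\]
A function $F$ as in Theorem~\ref{thm:main} is holomorphic on a bidisc of radius greater than $1$, so $\sum|F_{jk}|<\infty$ by Cauchy's estimates. Hence the series $F(A,B)$ converges in operator norm, the Taylor polynomials of $F$ converge uniformly on $\Omega$, and
\begin{equation}\label{eq:calc}
F(A,B)\,\pi g=\pi(Fg)\quad(g\in G),\qquad J(Ff)=F\,Jf\quad(f\in H).
\end{equation}

\begin{remark}\label{rem:roles}
Three features of the construction are used in an essential way. First, compact support: Lemma~\ref{lem:slice} is false for $f=1$. Second, two variables: the estimate can be localized in $z_1$ only because it differentiates in $z_2$. With $\bar\partial_1$ in place of $\bar\partial_2$ the first inequality fails for $f=\chi(z_1)\chi(z_2)$ when $E$ is an open disc on which $\chi=1$. Third, the infinite sum: for a single index $i$ the weight is bounded above and below, so up to an equivalent norm it could be replaced by $1$. The weights matter only through the dependence of constants on $n$.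
\end{remark}

\section{Decomposability of $A$ and $B$}\label{sec:dec}

We imitate the argument for multiplication operators. For a closed set $E\subset\mathbb{C}$ let
\[
G(E)=\{g\in G:\ \mathbf{1}_{\mathbb{C}\setminus E}(z_1)\,g=0\},\qquad Y_E=\text{the closure of }\pi(G(E))\text{ in }X .
\]
Since $z_1G(E)\subset G(E)$, the space $Y_E$ is a closed $A$-invariant subspace. For $w\notin E$, division by $z_1-w$ is bounded on $G(E)$. The difficulty is that it must be bounded for the quotient norm: $\|\pi g\|$ is an infimum over representatives $g+Jh$, and these need not vanish where $z_1$ is close to $w$. We therefore replace $1/(z_1-w)$ by a smooth function $r(z_1)$. It does not commute with $J$, but the error term in \eqref{eq:leibniz} lives over $\mathbb{C}\setminus E$, where Lemma~\ref{lem:slice} controls $h$.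

\begin{proposition}\label{prop:YE}
For every closed $E\subset\mathbb{C}$ we have $\sigma(A|_{Y_E})\subset E$.
\end{proposition}

\begin{proof}
If $E=\emptyset$, then $Y_E=0$. Let $E\ne\emptyset$, $w\notin E$ and $d=\operatorname{dist}(w,E)>0$. Choose $s\in C_c^\infty(\mathbb{C})$ with support in the disc $|\zeta-w|<d/2$ and with $s=1$ near $w$, and put $r(\zeta)=(1-s(\zeta))/(\zeta-w)$. Then $r$ is smooth on $\mathbb{C}$ and equals $1/(\zeta-w)$ on the open set $|\zeta-w|>d/2$, which contains $E$. Hence $(\zeta-w)r=1$ and $\bar\partial r=0$ on $E$. Below, $r$ and $\bar\partial r$ are evaluated at $z_1$.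

Let $g\in G(E)$ and $h\in H$, and put $k=g+Jh$. Since $\mathbf{1}_{\mathbb{C}\setminus E}(z_1)g=0$, we have $\mathbf{1}_{\mathbb{C}\setminus E}(z_1)Jh=\mathbf{1}_{\mathbb{C}\setminus E}(z_1)k$, and Lemma~\ref{lem:slice} gives
\[
\|\mathbf{1}_{\mathbb{C}\setminus E}(z_1)h\|\le2\|\mathbf{1}_{\mathbb{C}\setminus E}(z_1)\bar\partial_2h\|\le2\|k\| .
\]
By \eqref{eq:leibniz}, $rg+J(rh)=rk+(h\,\bar\partial r,0)$. As $\bar\partial r$ vanishes on $E$,
\[
\|\pi(rg)\|\le\|rk\|+\|h\,\bar\partial r\|\le C_w\|k\|,\qquad C_w=\sup_D|r|+2\sup_D|\bar\partial r| .
\]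
Taking the infimum over $h$ yields $\|\pi(rg)\|\le C_w\|\pi g\|$ for all $g\in G(E)$. Thus $\pi g\mapsto\pi(rg)$ is a well-defined bounded linear map of $\pi(G(E))$ into itself, and it extends to an operator $W\in\mathcal{L}(Y_E)$. For $g\in G(E)$ we have $(z_1-w)rg=g$, so $(A-w)W$ and $W(A-w)$ are the identity on the dense subspace $\pi(G(E))$, hence on $Y_E$.
\end{proof}

\begin{proposition}\label{prop:AB}
The operators $A$ and $B$ are decomposable.
\end{proposition}

\begin{proof}
Given an open cover $\{U,V\}$, take $E_1,E_2$ as in \eqref{eq:shrink}. Every $g\in G$ is the sum of $\mathbf{1}_{E_1}(z_1)g\in G(E_1)$ and $\mathbf{1}_{\mathbb{C}\setminus E_1}(z_1)g$, which lies in $G(E_2)$ because $\mathbb{C}\setminus E_1\subset E_2$. So $X=Y_{E_1}+Y_{E_2}$, and Proposition~\ref{prop:YE} gives $\sigma(A|_{Y_{E_1}})\subset U$ and $\sigma(A|_{Y_{E_2}})\subset V$. For $B$, define $G(E)$ with $z_2$ in place of $z_1$. The proof of Proposition~\ref{prop:YE} then uses $r(z_2)$, the error term $(0,h\,\bar\partial r)$, and the second inequality of Lemma~\ref{lem:slice}.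
\end{proof}

Functions of $A$ alone, or of $B$ alone, inherit decomposability for a general reason: one pulls the cover back.

\begin{lemma}\label{lem:onevar}
Let $C$ be a decomposable contraction on a Banach space and let $\varphi(\zeta)=\sum\varphi_j\zeta^j$ be holomorphic on an open disc $O\supset\overline D$ centered at $0$. Then $\varphi(C)=\sum\varphi_jC^j$ is decomposable.
\end{lemma}

\begin{proof}
Let $\{U,V\}$ be an open cover of $\mathbb{C}$. The sets $U'=\varphi^{-1}(U)\cup(\mathbb{C}\setminus\overline D)$ and $V'=\varphi^{-1}(V)\cup(\mathbb{C}\setminus\overline D)$ are open, and they cover $\mathbb{C}$ because $\overline D\subset O$. Let $Y,Z$ be subspaces as in Definition~\ref{def:dec} for $C$ and $\{U',V'\}$. Since $\varphi(C)$ is a norm limit of polynomials in $C$, the space $Y$ is $\varphi(C)$-invariant and $\varphi(C)|_Y=\varphi(C|_Y)$. Since $C|_Y$ is a contraction, $\sigma(C|_Y)\subset\overline D\cap U'\subset\varphi^{-1}(U)$. The spectral mapping theorem gives $\sigma(\varphi(C)|_Y)=\varphi(\sigma(C|_Y))\subset U$. The same lines with $Z,V',V$ in place of $Y,U',U$ give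 $\sigma(\varphi(C)|_Z)\subset V$.
\end{proof}

\section{Bishop's property $(\beta)$}\label{sec:beta}

To show that an operator is not decomposable we must exclude all pairs of subspaces $Y,Z$. We use a necessary condition that a single sequence of functions can violate.

A function from an open set $W\subset\mathbb{C}$ to a Banach space $Q$ is holomorphic if it is locally the sum of a norm-convergent power series. Cauchy's theorem, Cauchy's estimates, expansion in a Taylor series on any disc contained in $W$, and the maximum principle for $\|f\|$ hold as in the scalar case. The composition with a bounded linear map is holomorphic, and so is the resolvent $w\mapsto(T-w)^{-1}$ on $\mathbb{C}\setminus\sigma(T)$.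

\begin{definition}\label{def:beta}
An operator $T\in\mathcal{L}(Q)$ has \emph{property $(\beta)$} if for every open $W\subset\mathbb{C}$ and all holomorphic $f_j:W\to Q$, the condition $(T-w)f_j(w)\to0$ locally uniformly on $W$ implies $f_j\to0$ locally uniformly on $W$.
\end{definition}

The property forbids holomorphic families of approximate eigenvectors. For instance, the backward shift on $\ell^2$ fails it, because $f(w)=(1,w,w^2,\dots)$ satisfies $(T-w)f(w)=0$ on $D$; take $f_j=f$. Property $(\beta)$ passes to the restriction of $T$ to a closed invariant subspace $Y$, since a holomorphic $Y$-valued function is a holomorphic $Q$-valued function with the same norms.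

\begin{lemma}[Lifting]\label{lem:lift}
Let $q:Q_1\to Q_2$ be a bounded linear surjection of Banach spaces, let $\Delta$ be an open disc, and let $f_j:\Delta\to Q_2$ be holomorphic. Then there are holomorphic $\tilde f_j:\Delta\to Q_1$ with $q\tilde f_j=f_j$, such that $\tilde f_j\to0$ locally uniformly if $f_j\to0$ locally uniformly.
\end{lemma}

\begin{proof}
By the open mapping theorem there is $C$ such that every $c\in Q_2$ has a preimage $\tilde c$ with $\|\tilde c\|\le C\|c\|$. Let $\Delta$ have center $a$ and radius $\varrho$. For $f=\sum c_k(w-a)^k$ put $\tilde f=\sum\tilde c_k(w-a)^k$. If $\varrho'<\varrho''<\varrho$ and $M$ is the maximum of $\|f\|$ on $|w-a|=\varrho''$, then $\|\tilde c_k\|\le CM(\varrho'')^{-k}$, so the series converges on $|w-a|\le\varrho'$ and $\|\tilde f\|\le CM/(1-\varrho'/\varrho'')$ there.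
\end{proof}

The next lemma is well known, see \cite[Ch.~1]{LN}; we include a proof.

\begin{lemma}\label{lem:beta}
Every decomposable operator has property $(\beta)$.
\end{lemma}

\begin{proof}
Let $T\in\mathcal{L}(Q)$ be decomposable, let $(T-w)f_j(w)\to0$ locally uniformly on $W$, and let $a\in W$. Write $\Delta_\varrho=\{|w-a|<\varrho\}$ and fix $\varrho>0$ with $\Delta_{4\varrho}\subset W$. It suffices to show that $f_j\to0$ uniformly on $\overline\Delta_\varrho$. The cover $\{\Delta_{2\varrho},\mathbb{C}\setminus\overline\Delta_\varrho\}$ gives $Q=Y+Z$ with $\sigma(T|_Y)\subset\Delta_{2\varrho}$ and $\sigma(T|_Z)\cap\overline\Delta_\varrho=\emptyset$. Lifting through the addition map $Y\oplus Z\to Q$ on $\Delta_{4\varrho}$, write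
\[
f_j=y_j+\zeta_j,\qquad(T-w)f_j=\alpha_j+\gamma_j,
\]
with $y_j,\alpha_j$ holomorphic and $Y$-valued, $\zeta_j,\gamma_j$ holomorphic and $Z$-valued, and $\alpha_j,\gamma_j\to0$ locally uniformly. If the sum $Y+Z$ were direct, we would have $(T-w)y_j=\alpha_j$ and $(T-w)\zeta_j=\gamma_j$, and we could invert. In general these equations hold only modulo the closed $T$-invariant subspace $N=Y\cap Z$:
\[
k_j:=(T-w)y_j-\alpha_j=\gamma_j-(T-w)\zeta_j
\]
takes values in $N$. We show that $y_j$ is small modulo $N$, and we move the part in $N$ over to $Z$.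

We claim that $(T|_Y-w)^{-1}N\subset N$ for $|w-a|>2\varrho$. For $|w|>\|T\|$ this follows from the Neumann series $-\sum w^{-k-1}T^k$. If $x\in N$ and $\ell$ is a bounded functional on $Y$ that vanishes on $N$, then $\ell((T|_Y-w)^{-1}x)$ is holomorphic on the connected set $|w-a|>2\varrho$ and vanishes for large $|w|$, hence everywhere. The Hahn--Banach theorem gives the claim.

On the circle $|w-a|=3\varrho$ we have $y_j=(T|_Y-w)^{-1}(k_j+\alpha_j)$, so the class $[y_j]\in Y/N$ equals $[(T|_Y-w)^{-1}\alpha_j]$. The resolvent is bounded on the circle, so $[y_j]\to0$ uniformly there, and by the maximum principle uniformly on $\overline\Delta_{3\varrho}$. Lifting through $Y\to Y/N$ on $\Delta_{3\varrho}$ gives holomorphic $y_j'\to0$ locally uniformly with $y_j-y_j'$ taking values in $N\subset Z$. Then $\zeta_j'=f_j-y_j'=\zeta_j+(y_j-y_j')$ is $Z$-valued, and $(T-w)\zeta_j'=(T-w)f_j-(T-w)y_j'\to0$ locally uniformly on $\Delta_{3\varrho}$. Since $(T|_Z-w)^{-1}$ exists and is bounded on the compact set $\overline\Delta_\varrho$, we get $\zeta_j'\to0$ uniformly on $\overline\Delta_\varrho$, and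 therefore $f_j=y_j'+\zeta_j'\to0$ uniformly on $\overline\Delta_\varrho$.
\end{proof}

\section{Failure of $(\beta)$ for $F(A,B)$}\label{sec:fail}

Throughout this section $F$ is holomorphic near $\overline\Omega$ and $T=F(A,B)$.

\subsection{A criterion}

In Section~\ref{sec:dec} we bounded $h$ over a union of level sets of $z_1$ by $Jh$ over the same set. The following criterion says that $T$ fails $(\beta)$ if the corresponding bound for the level sets of $F$ breaks down.

\begin{proposition}\label{prop:crit}
Let $w_0\in\mathbb{C}$, $\varepsilon>0$ and $S=\{z\in\Omega:|F(z)-w_0|<\varepsilon\}$. Suppose that there are $f_n\in H$ and $u_n,v_n\in G$ such that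
\begin{itemize}
\item[(i)] $Jf_n=u_n+v_n$;
\item[(ii)] $v_n$ vanishes on $\{z\in\Omega:|F(z)-w_0|<4\varepsilon\}$;
\item[(iii)] $\mathbf{1}_Sf_n\ne0$ and $\|u_n\|/\|\mathbf{1}_Sf_n\|\to0$.
\end{itemize}
Then $T$ does not have property $(\beta)$.
\end{proposition}

The candidates for approximate eigenvectors are $x_n(w)=\pi(v_n/(F-w))$: the division is possible by (ii), and $(T-w)x_n(w)=\pi v_n=-\pi u_n$ is small. The difficulty is to bound $x_n$ from below, since its norm is a distance to $R$. To see why it cannot vanish, suppose that $u_n=0$ and $x_n\equiv0$. Then $v_n/(F-w)=Jh_n(w)$ for some $h_n(w)\in H$, so $J\big((F-w)h_n(w)-f_n\big)=0$, and $f_n=(F-w)h_n(w)$ for all $w$ near $w_0$ because $J$ is injective. Formally, putting $w=F(z)$ gives $f_n=0$ on $S$. The proof makes this quantitative, and a Cauchy integral performs the substitution $w=F(z)$.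

\begin{proof}
Rescale so that $\|\mathbf{1}_Sf_n\|=1$ and $\|u_n\|\to0$. Let $W=\{|w-w_0|<4\varepsilon\}$ and $\Sigma=\{z\in\Omega:|F(z)-w_0|\ge4\varepsilon\}$. For $w\in W$ put
\[
b_w=\frac{\mathbf{1}_\Sigma}{F-w}=\sum_{k\ge0}(w-w_0)^k\,\frac{\mathbf{1}_\Sigma}{(F-w_0)^{k+1}} .
\]
The $k$th coefficient is bounded by $(4\varepsilon)^{-k-1}$, so $w\mapsto b_wv_n$ is a holomorphic $G$-valued function on $W$, and $(F-w)b_wv_n=v_n$ by (ii). Put $x_n(w)=\pi(b_wv_n)$. By \eqref{eq:calc} and (i),
\[
(T-w)x_n(w)=\pi v_n=\pi(Jf_n-u_n)=-\pi u_n,
\]
which tends to $0$ uniformly on $W$. It remains to show that $x_n$ does not tend to $0$ uniformly on the circle $\Gamma=\{|w-w_0|=2\varepsilon\}$.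

We need the best approximation of $b_wv_n$ from $R$ to depend holomorphically on $w$, and the orthogonal projection $P$ of $G$ onto $R$ provides this. Put
\[
h_n(w)=J^{-1}P\,b_wv_n\in H,\qquad s_n(w)=(1-P)\,b_wv_n\in G .
\]
Both functions are holomorphic on $W$, $b_wv_n=Jh_n(w)+s_n(w)$, and $\|s_n(w)\|=\|x_n(w)\|$. Let $e_n(w)=(F-w)h_n(w)-f_n\in H$. By \eqref{eq:calc},
\[
Je_n(w)=(F-w)\big(b_wv_n-s_n(w)\big)-u_n-v_n=-u_n-(F-w)s_n(w).
\]
With $M=\sup\{|F(z)-w|:z\in\Omega,\ w\in\Gamma\}$, the first inequality in \eqref{eq:below} gives
\begin{equation}\label{eq:en}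
\|e_n(w)\|\le2\|u_n\|+2M\|x_n(w)\|\qquad(w\in\Gamma).
\end{equation}

For $w\in\Gamma$ and $z\in S$ we have $|w-F(z)|>\varepsilon$. Dividing $f_n=(F-w)h_n(w)-e_n(w)$ by $w-F$ on $S$, we obtain in $L$
\[
\frac{\mathbf{1}_S}{w-F}\,f_n=-\mathbf{1}_Sh_n(w)-\frac{\mathbf{1}_S}{w-F}\,e_n(w).
\]
Apply $\frac1{2\pi i}\oint_\Gamma dw$. On the left, $\mathbf{1}_S/(w-F)=\sum_k\mathbf{1}_S(F-w_0)^k(w-w_0)^{-k-1}$ converges uniformly for $z\in\Omega$, $w\in\Gamma$, with ratio at most $\frac12$, and termwise integration leaves $\mathbf{1}_Sf_n$. The term $\mathbf{1}_Sh_n(w)$ is a holomorphic $L$-valued function on $W$, so its integral vanishes. Since $\Gamma$ has length $4\pi\varepsilon$,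
\[
1=\|\mathbf{1}_Sf_n\|\le\frac{4\pi\varepsilon}{2\pi}\cdot\frac1\varepsilon\,\sup_{w\in\Gamma}\|e_n(w)\|\le4\|u_n\|+4M\sup_{w\in\Gamma}\|x_n(w)\|
\]
by \eqref{eq:en}. As $\|u_n\|\to0$, we have $\sup_\Gamma\|x_n\|\ge1/(8M)$ for large $n$.
\end{proof}

\subsection{The sum $A+B$}\label{sub:sum}

Let $F=z_1+z_2$ and $w_0=0$. In the linear coordinates $t=z_1$, $c=z_1+z_2$ we have $z_2=c-t$ and
\[
\psi:=\operatorname{Re}(z_1\bar z_2)=-|t|^2+\operatorname{Re}(t\bar c),\qquad\rho_{(n,1)}=e^{2n\psi}.
\]
For $|c|\le\frac18$ this gives
\[
|t|\ge\tfrac14\ \Rightarrow\ \psi\le-|t|\,(|t|-|c|)\le-\tfrac1{32},\qquad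
|t|\le\tfrac1{16}\ \Rightarrow\ \psi\ge-\tfrac1{256}-\tfrac1{128}\ge-\tfrac1{64}.
\]
Choose $\chi\in C_c^\infty(\{|t|<\frac12\})$ with $\chi=1$ on $|t|\le\frac14$, and $\lambda\in C_c^\infty(\{|c|<\frac18\})$ with $\lambda=1$ on $|c|\le\frac1{16}$. The function $f=\chi(z_1)\lambda(z_1+z_2)$ is supported where $|z_1|<\frac12$ and $|z_2|<\frac58$, so $f\in C_c^\infty(\Omega)$. Split
\[
(\bar\partial_1f,\bar\partial_2f)=u+v,\qquad u=\lambda(c)\,\bar\partial[\chi(t)],\qquad v=\chi(t)\,\bar\partial[\lambda(c)],
\]
and let $f_n,u_n,v_n$ be $f,u,v$ placed in the component $i=(n,1)$, with all other components zero. Take $\varepsilon=\frac1{64}$. Then $v$ vanishes where $|c|<\frac1{16}=4\varepsilon$. The function $u$ vanishes unless $|t|\ge\frac14$ and $|c|\le\frac18$, so $\|u_n\|^2\le e^{-n/16}\int|u|^2dV$. On the set $\{|t|<\frac1{16},|c|<\frac1{64}\}\subset S$, of volume $\nu>0$, we have $f=1$, so $\|\mathbf{1}_Sf_n\|^2\ge\nu e^{-n/32}$. Thus $\|u_n\|^2/\|\mathbf{1}_Sf_n\|^2=O(e^{-n/32})$, and Proposition~\ref{prop:crit} shows that $A+B$ fails $(\beta)$. This is Example~\ref{ex:gauss} carried out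 on all slices $z_1+z_2=c$ with $c$ small: the cutoff along the slices costs exponentially little, and the cutoff across the slices can be divided by $F-w$.

\subsection{General $F$}

Three things change. The base point $p$ need not be $0$, so the weight acquires the holomorphic factor seen in \eqref{eq:line}, which we cancel in the test functions. The level sets of $F$ are curved, which produces a cubic error term. And their direction at $p$ is arbitrary, which dictates the choice of $\omega$.

\begin{proposition}\label{prop:fail}
If neither $\partial_1F$ nor $\partial_2F$ vanishes identically on $\Omega$, then $F(A,B)$ does not have property $(\beta)$.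
\end{proposition}

\begin{proof}
\emph{Coordinates.} Since $\Omega$ is connected, the zero sets of $\partial_1F$ and $\partial_2F$ are closed with empty interior, so there is $p\in\Omega$ with $a_k:=\partial_kF(p)\ne0$ for $k=1,2$. Put $w_0=F(p)$ and $q=a_1/a_2\neq0$, and fix a cube root of unity $\omega$ with $\kappa:=\operatorname{Re}(\omega\bar q)>0$, as at the end of Section~\ref{sec:disc}. The map
\[
\Phi(z)=(t,c)=(z_1-p_1,\ F(z)-w_0)
\]
has Jacobian determinant $a_2\ne0$ at $p$. By the inverse function theorem it maps an open neighborhood $N\subset\Omega$ of $p$ biholomorphically onto an open set that contains a closed bidisc $K=\{|t|\le r_0,|c|\le r_0\}$. On $N$ write $z_2=p_2+\gamma(t,c)$, with $\gamma$ holomorphic and $\gamma(0,0)=0$. Differentiating $F(p_1+t,p_2+\gamma(t,c))=w_0+c$ at the origin gives $a_1+a_2\gamma_t=0$ and $a_2\gamma_c=1$, so by Taylor's formula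
\begin{equation}\label{eq:taylor}
|\gamma(t,c)+qt-c/a_2|\le C_1(|t|^2+|c|^2)\qquad\text{on }K .
\end{equation}

\emph{The weight.} From $z_1\bar z_2=t\bar\gamma+t\bar p_2+p_1\bar\gamma+p_1\bar p_2$ and $\operatorname{Re}(\omega p_1\bar\gamma)=\operatorname{Re}(\bar\omega\bar p_1\gamma)$ we get, on $N$,
\[
\operatorname{Re}(\omega z_1\bar z_2)=\psi+\operatorname{Re}g,\qquad\psi=\operatorname{Re}(\omega t\bar\gamma),
\]
where $g(z)=\omega\bar p_2(z_1-p_1)+\bar\omega\bar p_1(z_2-p_2)+\omega p_1\bar p_2$ is a holomorphic polynomial. Hence
\begin{equation}\label{eq:weight}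
|e^{-ng}|^2\rho_{(n,\omega)}=e^{2n\psi}\qquad\text{on }N .
\end{equation}
Conjugate the expression in \eqref{eq:taylor}, multiply by $\omega t$, and take real parts. Using $|t||c|^2\le r_0|t||c|$, we find
\[
\big|\psi+\kappa|t|^2\big|\le C_0\big(|t||c|+|t|^3\big)\quad\text{on }K,\qquad C_0=\max\{C_1,\ |a_2|^{-1}+C_1r_0\}.
\]
Choose $0<r\le r_0$ with $C_0r\le\kappa/4$, then $0<\delta\le r$ with $C_0\delta\le\kappa r/16$, and put $m=\kappa r^2/8$. For $|t|\le r$ the cubic term is at most $\frac14\kappa|t|^2$, so for $|c|\le\delta$
\begin{equation}\label{eq:outer}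
\tfrac r2\le|t|\le r\ \Rightarrow\ \psi\le-\tfrac34\kappa|t|^2+C_0r\delta\le-\tfrac3{16}\kappa r^2+\tfrac1{16}\kappa r^2=-m .
\end{equation}
Choose $\tau\in(0,r/2)$ so small that $\frac54\kappa\tau^2+C_0\tau\delta\le m/2$. Then for $|c|\le\delta$
\begin{equation}\label{eq:inner}
|t|\le\tau\ \Rightarrow\ \psi\ge-\tfrac54\kappa\tau^2-C_0\tau\delta\ge-\tfrac m2 .
\end{equation}

\emph{Test functions.} Choose $\chi\in C_c^\infty(\{|t|<r\})$ with $\chi=1$ on $|t|\le r/2$, and $\lambda\in C_c^\infty(\{|c|<\delta\})$ with $\lambda=1$ on $|c|\le\delta/2$. On $N$ let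
\[
f=\chi(t)\lambda(c),\qquad u=\lambda(c)\,\bar\partial[\chi(t)],\qquad v=\chi(t)\,\bar\partial[\lambda(c)].
\]
These functions are supported in the compact set $\Phi^{-1}(\operatorname{supp}\chi\times\operatorname{supp}\lambda)\subset N$, and we extend them by zero to $\Omega$. Let $f_n,u_n,v_n$ be $e^{-ng}f$, $e^{-ng}u$, $e^{-ng}v$ placed in the component $(n,\omega)$. Since $e^{-ng}$ is holomorphic, $Jf_n=u_n+v_n$. We check (ii) and (iii) of Proposition~\ref{prop:crit} with $\varepsilon=\delta/8$. Outside $N$ the function $v$ is zero, and at points of $N$ with $|F-w_0|=|c|<\delta/2=4\varepsilon$ the function $\lambda(c)$ is locally constant; this gives (ii). The function $u$ vanishes unless $r/2\le|t|\le r$ and $|c|\le\delta$, so \eqref{eq:weight} and \eqref{eq:outer} give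
\[
\|u_n\|^2=\int_N|u|^2e^{2n\psi}\,dV\le e^{-2nm}\int_N|u|^2\,dV .
\]
The open set $\Phi^{-1}(\{|t|<\tau,|c|<\delta/8\})\subset N$ lies in $S$ and has volume $\nu>0$, and $f=1$ on it. So \eqref{eq:weight} and \eqref{eq:inner} give $\|\mathbf{1}_Sf_n\|^2\ge\nu e^{-nm}$. Hence $\|u_n\|^2/\|\mathbf{1}_Sf_n\|^2=O(e^{-nm})$, which is (iii).
\end{proof}

\begin{remark}\label{rem:hyp}
The condition $a_2\ne0$ makes $(t,c)$ a coordinate system, and $a_1\ne0$ makes $\kappa>0$ possible; for $F=z_2$ we have $q=0$, and the Gaussian disappears. For $F=z_1z_2$ one may take $p=(\frac12,\frac12)$, so that $q=1$ and $\omega=1$. Thus questions (a) and (b) alone need only the indices $(n,1)$. The other two roots serve functions such as $F=z_1-z_2$, where $q=-1$ at every point: $\omega=1$ gives $\operatorname{Re}(\omega\bar q)=-1$, while $\omega=e^{\pm2\pi i/3}$ gives $\frac12$.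
\end{remark}

\section{Conclusion of the proofs, and complements}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $X,A,B$ from Section~\ref{sec:construction}. The space $X$ is a separable Hilbert space, and $A,B$ are commuting contractions, decomposable by Proposition~\ref{prop:AB}. If $\partial_2F\equiv0$, then $F_{jk}=0$ for $k\ge1$, so $F(A,B)=\varphi(A)$ with $\varphi(\zeta)=\sum F_{j0}\zeta^j$ convergent on a disc of radius greater than $1$, and Lemma~\ref{lem:onevar} applies with $C=A$. If $\partial_1F\equiv0$, it applies with $C=B$ and $\varphi(\zeta)=\sum F_{0k}\zeta^k$. If neither derivative vanishes identically, then $F(A,B)$ fails $(\beta)$ by Proposition~\ref{prop:fail}, so it is not decomposable by Lemma~\ref{lem:beta}. Finally $\dim X=\infty$, because $X$ carries the operator $A+B$, which is not decomposable.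
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:spaces}]
The space $X$ is isomorphic to $\ell^2$, so $X_0$ is isomorphic to $X\oplus Z_0$ for a Banach space $Z_0$. Decomposability is preserved under similarity, so we may take $X_0=X\oplus Z_0$. The operators $S=A\oplus0$ and $T=B\oplus0$ commute. Let $\{U,V\}$ be an open cover, labeled so that $0\in U$, and let $Y,Z\subset X$ be the corresponding subspaces for $A$. Then $X_0=(Y\oplus Z_0)+(Z\oplus0)$, with $\sigma(S|_{Y\oplus Z_0})\subset\sigma(A|_Y)\cup\{0\}\subset U$ and $\sigma(S|_{Z\oplus0})=\sigma(A|_Z)\subset V$. So $S$ is decomposable, and the same lines with $B$ in place of $A$ show that $T$ is. The restrictions of $S+T$ and $ST$ to the closed invariant subspace $X\oplus0$ are $A+B$ and $AB$, which fail $(\beta)$ by Proposition~\ref{prop:fail}. Since $(\beta)$ passes to restrictions, $S+T$ and $ST$ fail $(\beta)$, and by Lemma~\ref{lem:beta} they are not decomposable.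
\end{proof}

\begin{remark}\label{rem:beta}
By Lemma~\ref{lem:beta} and Proposition~\ref{prop:fail}, property $(\beta)$ itself is not inherited by sums or products of commuting operators, even when both operators are decomposable Hilbert space contractions that are quotients of commuting normal operators.
\end{remark}

\begin{remark}\label{rem:adjoint}
Identify $X$ with $R^\perp$ through $\pi$. Since $R$ is invariant under multiplication by $z_k$, the space $R^\perp$ is invariant under multiplication by $\bar z_k$, and for $g,g'\in R^\perp$ we have $\langle A\pi g,\pi g'\rangle=\langle z_1g,g'\rangle=\langle g,\bar z_1g'\rangle$; the same computation holds for $B$ and $z_2$. So $A^*$ and $B^*$ are the restrictions to $R^\perp$ of the commuting normal operators of multiplication by $\bar z_1$ and $\bar z_2$ on $G$; that is, they are jointly subnormal. An operator is decomposable if and only if its adjoint is (Frunz\u{a}; see \cite{AE}). The Hilbert space adjoint corresponds to the Banach space adjoint under a conjugate-linear isometry, which preserves closed invariant subspaces and conjugates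 spectra, so the statement applies to either adjoint. Thus $A^*$ and $B^*$ are commuting, decomposable and jointly subnormal, while $A^*+B^*=(A+B)^*$ and $A^*B^*=(AB)^*$ are not decomposable.
\end{remark}

\begin{remark}\label{rem:compact}
The failure depends on the space. Let $X_0$ be an infinite-dimensional Banach space on which every operator has the form $T=\mu+K$ with $\mu\in\mathbb{C}$ and $K$ compact. Then $\sigma(T)$ has no accumulation point other than $\mu$. If $\{U,V\}$ is an open cover with $\mu\in U$, then $\sigma(T)\setminus U$ is a finite subset of $V$ consisting of isolated points of $\sigma(T)$, and the kernel and range of the corresponding Riesz projection serve as $Y$ and $Z$. So every operator on such a space is decomposable, and the statements in (a) and (b) hold there. This does not affect the answers, since (a) and (b) quantify over all $X$.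
\end{remark}

\begin{thebibliography}{9}

\bibitem{AE}
Albrecht and Eschmeier, \emph{Proc. London Math. Soc.} 75 (1997).

\bibitem{GEE}
\emph{Generalized eigenfunction expansions and spectral decompositions},
\texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp38/bcp38116.pdf}.

\bibitem{LN}
Laursen and Neumann, \emph{An Introduction to Local Spectral Theory}.

\end{thebibliography}
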